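\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{How often does $d_3(n)$ divide $n$?}


\begin{abstract}
Let $d_q(n)$ be the number of ordered $q$-tuples of positive integers with product $n$. For every prime $q$ we determine the order of magnitude of the number of $n\le x$ for which $d_q(n)$ divides $n$. It is
\[
x(\log x)^{-1+1/q}(\log\log x)^{-(q-1)}(\log\log\log x)^{-(q-1)^2/q}.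
\]
The case $q=3$ proves the conjecture that $\#\{n\le x: d_3(n)\mid n\}=x(\log x)^{-2/3}(\log\log x)^{-2+o(1)}$. The power of the triple logarithm is the order of the average of $q^{-\omega(D)}$, where $D$ runs through the binomial coefficients $\binom{a+q-1}{q-1}$ with $a$ in a short interval. We compute this average, up to constants, with a sieve whose primes are thinned at random.
\end{abstract}

\section{Introduction}

\subsection{The question and the result}

For a positive integer $q$ define $d_q$ by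
\[
\sum_{n\ge1}d_q(n)n^{-s}=\Bigl(\sum_{n\ge1}n^{-s}\Bigr)^q\qquad(\operatorname{Re}s>1),
\]
so that $d_q(n)$ counts the ordered $q$-tuples of positive integers with product $n$. This function is multiplicative, and $d_q(p^e)=\binom{e+q-1}{q-1}$ for $p$ prime. In particular $d_q(p)=q$ for every prime $p$. Put
\[
N_q(x)=\#\{n\le x:\ d_q(n)\mid n\},\qquad L_1(x)=\log x,\qquad L_k(x)=\log L_{k-1}(x)\quad(k\ge2).
\]
For the ordinary divisor function $d=d_2$ it is known that $N_2(x)=(x/\sqrt{\log x})(\log\log x)^{-1+o(1)}$ as $x\to\infty$. We settle the following problem, whose source is \cite{HowOften}.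

\begin{conjecture}
As $x\to\infty$, $\ \#\{n\le x:d_3(n)\mid n\}=x(\log x)^{-2/3}(L_2(x))^{-2+o(1)}$.
\end{conjecture}

The conjecture is true. We prove a sharper statement for every prime $q$.

\begin{theorem}\label{thm:main}
Let $q$ be a fixed prime and $\kappa=(q-1)^2/q$. For all sufficiently large $x$,
\[
N_q(x)\asymp_q x(\log x)^{-1+1/q}(L_2(x))^{-(q-1)}(L_3(x))^{-\kappa}.
\]
\end{theorem}

\begin{corollary}\label{cor:three}
For all sufficiently large $x$ we have $\#\{n\le x:d_3(n)\mid n\}\asymp x(\log x)^{-2/3}(L_2(x))^{-2}(L_3(x))^{-4/3}$, and the conjecture holds. More precisely, the exponent of $L_2(x)$ in the conjecture is $-2-\bigl(\tfrac43+o(1)\bigr)L_4(x)/L_3(x)$.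
\end{corollary}

\begin{proof}
Take $q=3$, so $\kappa=4/3$. Since $L_2=e^{L_3}$, we have $(L_3)^{-4/3}=e^{-\frac43L_4}=(L_2)^{-\frac43L_4/L_3}$. A factor bounded above and below changes the exponent by $O(1/L_3)=o(L_4/L_3)$. Finally, $L_4/L_3\to0$.
\end{proof}

\subsection{Where the three factors come from}

Fix a prime $q$, write $\lambda=L_2(x)$ and $n=q^am$ with $q\nmid m$, and let $k$ be the number of primes dividing $m$ exactly once. Each of these primes contributes a factor $q$ to $d_q(n)$, so $d_q(n)\mid n$ forces $q^k\mid q^a$, that is, $a\ge k$. Having many simple prime factors must be paid for by a high power of $q$.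

\emph{The power of $\log x$.} There are about $\frac{X}{\log X}\frac{(\log\log X)^{k-1}}{(k-1)!}$ integers up to $X$ with $k$ prime factors. With the cheapest choice $a=k$ we get
\[
\frac{x}{\log x}\sum_{k\ge1}q^{-k}\frac{\lambda^{k-1}}{(k-1)!}=\frac{x}{q\log x}e^{\lambda/q}=\frac1q\,x(\log x)^{-1+1/q}.
\]
This is a Poisson sum with mean $\lambda/q$, so the bulk comes from $k=\lambda/q+O(\sqrt\lambda)$.

\emph{The power of $\log\log x$.} The factor $q^a$ contributes
\[
D_a:=d_q(q^a)=\binom{a+q-1}{q-1}=\frac{Q(a)}{(q-1)!},\qquad Q(a):=\prod_{i=1}^{q-1}(a+i),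
\]
to $d_q(n)$, so $D_a$ must divide $n$ too. As $a\approx\lambda/q$, $D_a$ has size $\lambda^{q-1}$, and a divisibility by $D_a$ should cost a factor $\lambda^{-(q-1)}$. This gives the exponent $-2$ when $q=3$.

\emph{The power of $\log\log\log x$.} The divisibility costs a little more. If $D_a$ has $j$ prime factors, then $j$ of the $k$ simple primes of $m$ are prescribed and only $k-j$ are free. Replacing $\lambda^{k-1}/(k-1)!$ by $\lambda^{k-j-1}/(k-j-1)!$ multiplies the count by about $(k/\lambda)^j\approx q^{-j}$. So the true cost of $D_a\mid n$ is about $q^{-\omega(D_a)}/D_a$. We must average $q^{-\omega(D_a)}$ over $a$ in an interval of length about $\sqrt\lambda$ near $\lambda/q$. A prime $p>q$ divides $D_a$ for $q-1$ of the $p$ residue classes of $a$, so it contributes to the average the factor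
\[
\Bigl(1-\frac{q-1}p\Bigr)+\frac{q-1}{p}\cdot\frac1q=1-\frac{\kappa}{p},\qquad \kappa=(q-1)\Bigl(1-\frac1q\Bigr)=\frac{(q-1)^2}{q}.
\]
The product of these factors over $q<p\le\lambda$ has order $(\log\lambda)^{-\kappa}=(L_3(x))^{-\kappa}$.

\subsection{The case $q=2$ by hand}

When $q=2$ we have $D_a=a+1$. Let $a$ be even with $a+1$ squarefree, put $j=\omega(a+1)$, and take
\[
n=2^a(a+1)\,t,\qquad t\ \text{odd, squarefree, coprime to } a+1,\qquad \omega(t)=a-j.
\]
Then $d(n)=(a+1)\cdot2^j\cdot2^{a-j}=2^a(a+1)$, which divides $n$. For example, $a=2$ gives $d(12p)=12$ for primes $p\ge5$, and $a=14$ gives $n=2^{14}\cdot3\cdot5\cdot t$ with $\omega(t)=12$. For a typical $a\approx\lambda/2$ we expect the number of such $n\le x$ to be, up to constants,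
\[
\frac{x}{2^a(a+1)\log x}\cdot\frac{\lambda^{a-j-1}}{(a-j-1)!}\approx\frac{x}{\log x}\cdot\frac1\lambda\cdot\Bigl[2^{-a}\frac{\lambda^{a-1}}{(a-1)!}\Bigr]\cdot2^{-\omega(a+1)} .
\]
It remains to average $2^{-\omega(a+1)}$. The identity $2^{-\omega(m)}=\sum_{d\mid m}\mu(d)2^{-\omega(d)}$ has a probabilistic meaning: keep each prime of $m$ with probability $\frac12$; then $2^{-\omega(m)}$ is the probability that none is kept. So the average is a sieve in which each prime is used only with probability $\frac12$, and its expected value has order $\prod_{2<p\le\lambda}(1-\frac1{2p})\asymp(\log\lambda)^{-1/2}$. The catch is that $a$ runs over an interval of length only $\sqrt\lambda$. We therefore sieve by the primes below a small power $\lambda^\delta$ only, which is harmless: $a+1\le2\lambda$ has a bounded number of larger prime factors.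

The construction works for every prime $q$. For $q=3$, $a=3$ we have $D_3=10$ and $d_3(270p)=10\cdot9\cdot3=270$ for primes $p\nmid30$. Section~\ref{sec:lower} shows that such $n$ reach the order in Theorem~\ref{thm:main}. For the upper bound in Section~\ref{sec:upper} one must show that nothing else matters: $D_a$ with repeated prime factors, primes of $D_a$ that divide $n$ to a higher power, and powers of $q$ in $D_a$. Together these change the count by at most a constant factor on average.

The primality of $q$ enters at the start: the numbers $d_q(p)=q$ force a power of the single prime $q$, so the problem is governed by one exponent $a$.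

\subsection{Conventions}

The prime $q$ is fixed. Constants, explicit or implied, depend only on $q$ unless stated otherwise, and $x$ is sufficiently large. Throughout,
\[
\lambda=L_2(x),\quad B=\frac\lambda q,\quad H=\sqrt\lambda,\quad \theta=1-\frac1q,\quad\kappa=\theta(q-1),\quad P_k=q^{-k}\frac{\lambda^{k-1}}{(k-1)!}=\frac1q\cdot\frac{B^{k-1}}{(k-1)!}\ \ (k\ge1),
\]
so $e^B=(\log x)^{1/q}$, and the goal is $N_q(x)\asymp\frac{x}{\log x}e^B\lambda^{-(q-1)}(\log\lambda)^{-\kappa}$. We write $p^e\|m$ if $p^e\mid m$ and $p^{e+1}\nmid m$, and $v_p$ for the exponent of $p$. A squarefull integer is one all of whose prime exponents are at least $2$; the integer $1$ is squarefull. The number of squarefull integers up to $u$ is $O(\sqrt u)$, so $\sum1/s$ over squarefull $s$ converges, with tail $\sum_{s>u}1/s\ll u^{-1/2}$. For a set $\mathcal S$ of primes, $\omega_{\mathcal S}(m)$ is the number of $p\in\mathcal S$ dividing $m$. We use that $A^{\omega(d)}\ll_A d$ for fixed $A\ge1$, since only the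 primes $p<A$ can contribute more to the left side than to the right.

\section{Tools}

\subsection{Prime powers in $D_a$}

The factors $a+i$ of $Q(a)$ may share small primes. Dividing by $(q-1)!$ removes enough of these for each prime power in $D_a$ to come from a single factor.

\begin{lemma}\label{lem:binom}
For every prime $p$ and $a\ge1$, $v_p(D_a)\le\max_{1\le i\le q-1}v_p(a+i)$. Hence $p^e\mid D_a$ implies $p^e\mid a+i$ for some $1\le i\le q-1$, and for every $g\ge1$ the integers $a\ge1$ with $g\mid D_a$ lie in at most $(q-1)^{\omega(g)}$ residue classes modulo $g$.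
\end{lemma}

\begin{proof}
Let $i_0$ attain the maximum. For $i\ne i_0$, $p^{v_p(a+i)}$ divides both $a+i$ and $a+i_0$, hence $i-i_0$. So
\[
\sum_{i\ne i_0}v_p(a+i)\le\sum_{i\ne i_0}v_p(i-i_0)=v_p\bigl((i_0-1)!\,(q-1-i_0)!\bigr)\le v_p((q-2)!)\le v_p((q-1)!),
\]
where the second inequality holds because $(i_0-1)!\,(q-1-i_0)!$ divides $(q-2)!$. Subtracting $v_p((q-1)!)$ from $v_p(Q(a))$ gives the first claim. The second is immediate, and the third follows from it by the Chinese remainder theorem.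
\end{proof}

If $p>q$, then $p\nmid(q-1)!$, so $p\mid D_a$ if and only if $p\mid Q(a)$. For $1\le a\le2\lambda$ we have $D_a\ll\lambda^{q-1}$, hence
\begin{equation}\label{eq:Dsize}
D_a\le\lambda^q,\qquad \omega(D_a)\ll\log\lambda ,
\end{equation}
and $D_a\gg\lambda^{q-1}$ if also $a\ge\lambda/(2q)$.

\subsection{The Poisson weights}

\begin{lemma}\label{lem:poisson}
Let $k\ge1$ be an integer and $n=k-1$.
\begin{enumerate}
\item[(i)] If $0\le n<2\lambda$, then $P_k\ll e^B\exp(-(n-B)^2/(4\lambda))$.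
\item[(ii)] If $B/2\le n<2\lambda$, then $P_k\ll e^B\lambda^{-1/2}\exp(-(n-B)^2/(4\lambda))$.
\item[(iii)] If $B-1\le n\le B+H$, then $P_k\gg e^B\lambda^{-1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $h(u)=u\log u-u+1$ for $u>0$ and $h(0)=1$. Since $(eB/n)^n=e^{B-Bh(n/B)}$, the bounds $n!\ge(n/e)^n$ and, for $n\ge1$, $n!\asymp\sqrt n\,(n/e)^n$ give
\[
\frac{B^n}{n!}\le e^{B-Bh(n/B)},\qquad \frac{B^n}{n!}\asymp n^{-1/2}e^{B-Bh(n/B)}\quad(n\ge1).
\]
We have $h(1)=h'(1)=0$ and $h''(u)=1/u\ge1/(2q)$ on $(0,2q]$, so $h(u)\ge(u-1)^2/(4q)$ on $[0,2q]$. For $n<2\lambda=2qB$ this gives $Bh(n/B)\ge(n-B)^2/(4qB)=(n-B)^2/(4\lambda)$, which proves (i) and (ii). Since $\log u\le u-1$, we also have $h(u)\le u(u-1)-u+1=(u-1)^2$. So in (iii) $Bh(n/B)\le(n-B)^2/B\le\lambda/B=q$, while $n\asymp\lambda$.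
\end{proof}

\subsection{Two cited results}

\paragraph{Hardy--Ramanujan \cite{HR}.} There is an absolute constant $C_0$ such that for $y\ge3$ and $k\ge1$,
\begin{equation}\label{eq:HR}
\#\{t\le y:\ t\text{ squarefree},\ \omega(t)=k\}\le C_0\frac{y}{\log y}\cdot\frac{(\log\log y+C_0)^{k-1}}{(k-1)!}.
\end{equation}
For $x^{1/2}\le y\le x$ and $1\le k\le 2\lambda$ the right side is $\ll\frac y{\log x}\frac{\lambda^{k-1}}{(k-1)!}$, because $(1+C_0/\lambda)^{2\lambda}\ll1$.

\paragraph{Fundamental lemma of sieve theory \cite[Lemma 6.3]{IK}.} We use it in the following form. Put $P(z)=\prod_{p<z}p$. For $\kappa_0>0$ and $2\le z\le y$ there are real numbers $\rho_d^{\pm}$, defined for $d\mid P(z)$ and depending only on $\kappa_0$, $y$ and $z$, with $\rho_1^\pm=1$, $|\rho_d^\pm|\le1$, $\rho_d^\pm=0$ for $d\ge y$, and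
\begin{equation}\label{eq:FLsign}
\sum_{d\mid n}\rho_d^-\le0\le\sum_{d\mid n}\rho_d^+\qquad\text{for every } n\mid P(z),\ n>1 .
\end{equation}
Moreover, for every $K\ge0$ and every multiplicative $g$ with $0\le g(p)<1$ and
\begin{equation}\label{eq:FLdim}
\prod_{u\le p<u'}(1-g(p))^{-1}\le\Bigl(\frac{\log u'}{\log u}\Bigr)^{\kappa_0}\Bigl(1+\frac K{\log u}\Bigr)\qquad(2\le u<u'\le y)
\end{equation}
one has, with $s=\log y/\log z$,
\begin{equation}\label{eq:FLmain}
\sum_{d\mid P(z)}\rho_d^\pm g(d)=\Bigl(1+O_{\kappa_0}\bigl(e^{-s}(1+K/\log z)^{10}\bigr)\Bigr)\prod_{p<z}(1-g(p)).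
\end{equation}

\section{Averaging $q^{-\omega}$ over a short interval}

\subsection{A sieve with thinned primes}

We evaluate, up to constants, the average of $q^{-\omega_{\mathcal S}(Q(a))}$ over short intervals, where $\mathcal S$ consists of primes below a small power of $\lambda$. The idea is to read $q^{-\omega_{\mathcal S}(Q(a))}$ as the probability that $Q(a)$ survives a sieve in which each prime of $\mathcal S$ is used only with probability $\theta$; averaging the usual sieve weights over this random choice leaves a sieve of dimension $\kappa=\theta(q-1)$. Residue classes and arbitrary $\mathcal S$ are allowed because later certain prime factors of $D_a$ will be prescribed.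

\begin{lemma}\label{lem:sieve}
There is a constant $S_0=S_0(q)\ge1$ with the following property. Let
\[
\delta=\frac1{100(q+S_0)},\qquad z=\lambda^\delta,\qquad y=z^{S_0}.
\]
Let $\mathcal S$ be any set of primes in $(q,z)$, $g'\ge1$ an integer coprime to all primes in $\mathcal S$, $c$ a residue class modulo $g'$, and $I\subset[1,\infty)$ a bounded interval of length $|I|$. Put $\Pi(\mathcal S)=\prod_{p\in\mathcal S}(1-\kappa/p)$. Then for $x$ large in terms of $q$,
\[
\frac12\,\frac{|I|}{g'}\Pi(\mathcal S)-O(y^2)\le\sum_{\substack{a\in I\\ a\equiv c\,(\mathrm{mod}\ g')}}q^{-\omega_{\mathcal S}(Q(a))}\le\frac32\,\frac{|I|}{g'}\Pi(\mathcal S)+O(y^2).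
\]
\end{lemma}

\begin{proof}
Let $M$ be squarefree. Choose a random divisor $e$ of $M$ by keeping each prime of $M$ independently with probability $\theta=1-\frac1q$. A divisor $d$ of $M$ divides $e$ with probability $\theta^{\omega(d)}$. Hence for any real numbers $\rho_d$ the expectation of $\sum_{d\mid e}\rho_d$ is
\[
\sum_{e\mid M}\theta^{\omega(e)}(1-\theta)^{\omega(M/e)}\sum_{d\mid e}\rho_d=\sum_{d\mid M}\rho_d\,\theta^{\omega(d)}.
\]
Take $M=\prod_{p\in\mathcal S,\,p\mid Q(a)}p$, which divides $P(z)$, and let $\rho^\pm_d$ be the weights of the fundamental lemma for $\kappa_0=\kappa$ and the given $y,z$. By \eqref{eq:FLsign} the inner sum is at least the indicator of $e=1$ for $\rho^+$ and at most this indicator for $\rho^-$. The event $e=1$ has probability $(1-\theta)^{\omega(M)}=q^{-\omega_{\mathcal S}(Q(a))}$. So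
\[
\sum_{d\mid M}\rho_d^-\theta^{\omega(d)}\le q^{-\omega_{\mathcal S}(Q(a))}\le\sum_{d\mid M}\rho_d^+\theta^{\omega(d)} .
\]
Now sum over $a$. Let $d<y$ be a product of distinct primes of $\mathcal S$. Each $p\mid d$ exceeds $q$, so $p\mid Q(a)$ holds for exactly the $q-1$ distinct classes $a\equiv-1,\dots,-(q-1)$ modulo $p$. As $d$ is coprime to $g'$, the number of $a\in I$ with $a\equiv c\pmod{g'}$ and $d\mid Q(a)$ is $(q-1)^{\omega(d)}\bigl(\frac{|I|}{g'd}+O(1)\bigr)$. The main term is $\frac{|I|}{g'}\sum_{d\mid P(z)}\rho_d^\pm g(d)$, where $g$ is multiplicative with $g(p)=\theta(q-1)/p=\kappa/p$ for $p\in\mathcal S$ and $g(p)=0$ for all other primes. The error is $\ll\sum_{d<y}(q-1)^{\omega(d)}\ll y^2$.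

It remains to check \eqref{eq:FLdim} and to choose $S_0$. Since $\kappa<q$, we have $\kappa/p<1$ for $p>q$. By Mertens' theorem \eqref{eq:FLdim} holds with some $K=K(q)$ when $g(p)=\kappa/p$ for all $p>q$ and $g(p)=0$ for $p\le q$. Passing to a subset $\mathcal S$ can only decrease the left side, so the same $K$ serves for every $\mathcal S$. Here $s=S_0$. Choose $S_0$ so large that the $O$-term in \eqref{eq:FLmain} is at most $\frac12$ in absolute value as soon as $\log z\ge K$; the latter holds for large $x$.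
\end{proof}

From now on $S_0,\delta,z,y$ are as in Lemma~\ref{lem:sieve}. Note that $y^2=\lambda^{2S_0\delta}\le\lambda^{1/50}$, which is far below $H=\lambda^{1/2}$. By Mertens' theorem
\begin{equation}\label{eq:mertens}
\prod_{w<p<z}\Bigl(1-\frac\kappa p\Bigr)\asymp_w(\log\lambda)^{-\kappa}\qquad(w\ge q\text{ fixed}).
\end{equation}
For $p>q$ we have $\frac\kappa p\le\frac{(q-1)^2}{q(q+1)}\le\frac{q-1}{q+1}$, so $(1-\frac\kappa p)^{-1}\le\frac{q+1}2\le q$: removing one prime from $\mathcal S$ multiplies $\Pi(\mathcal S)$ by at most $q$. Finally, by \eqref{eq:Dsize}, for $1\le a\le2\lambda$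
\begin{equation}\label{eq:bigprimes}
D_a\le\lambda^q=z^{q/\delta}\ \text{ has at most } q/\delta\text{ prime factors } p\ge z .
\end{equation}

\subsection{Large square divisors}

Repeated prime factors of $D_a$ below $z$ can be handled by Lemma~\ref{lem:sieve}. Larger ones need a separate argument: for $t^2>H$ an interval of length $H$ need not contain its expected share of multiples of $t^2$. Call an integer $a$ \emph{bad} if some integer $t\ge\lambda^\delta$ satisfies $t^2\mid a+i$ for some $1\le i\le q-1$.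

\begin{lemma}\label{lem:bad}
Let $I\subset[\lambda/(2q),2\lambda]$ be an interval of length at most $2H$. The number of bad $a\in I$ is $\ll H(\log\lambda)^{-q-2}$.
\end{lemma}

\begin{proof}
Let $Y=(\log\lambda)^{q+2}$ and fix $i$. The $t\in[\lambda^\delta,\sqrt\lambda/Y]$ account for at most
\[
\sum_{\lambda^\delta\le t\le\sqrt\lambda/Y}\Bigl(\frac{2H}{t^2}+1\Bigr)\ll H\lambda^{-\delta}+\frac{\sqrt\lambda}{Y}\ll\frac HY
\]
integers $a$. If $t>\sqrt\lambda/Y$ and $a+i=t^2m'$, then $m'\le3\lambda/t^2\le3Y^2$. Given $m'$, the number $t^2m'$ lies in an interval $[X,X+2H]$ with $X\ge\lambda/(2q)$. So $t$ lies in an interval of length at most $\sqrt{X+2H}-\sqrt X\le H/\sqrt X\ll1$, and there are $O(1)$ choices of $t$. This gives $O(Y^2)=O(H/Y)$ more integers $a$.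
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection{Two necessary conditions}

Let $n\le x$ with $d_q(n)\mid n$. Write $n=q^am$ with $q\nmid m$, let $k$ be the number of primes $p\|m$, let $v=v_q(D_a)$, and put $D_a'=D_aq^{-v}$. Since $d_q(n)=D_ad_q(m)$ is divisible by $q^kD_a$,
\begin{equation}\label{eq:nec}
k+v\le a,\qquad D_a'\mid m .
\end{equation}
Write $m=st$ with $s$ squarefull, $t$ squarefree, $(s,t)=1$, so that $\omega(t)=k$.

\subsection{Discarding atypical integers}

Put $\sigma=a-k\ge0$, $\sigma_0=\lceil2q\log\lambda\rceil$ and $W=\{k:|k-B|\le\lambda^{2/3}\}$. We show that the following $n$ contribute less than the order in Theorem~\ref{thm:main}.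

\emph{$a\ge2\lambda$.} There are at most $xq^{-2\lambda}\le x(\log x)^{-2\log2}$ such $n$, and $2\log2>1$.

\emph{$s>x^{1/4}$.} There are at most $\sum_{s>x^{1/4}}x/s\ll x^{7/8}$ such $n$.

\emph{$k=0$ and $s\le x^{1/4}$.} Then $n=q^as$, giving $\ll x^{1/4}\log x$ integers.

\emph{Large deviations.} In the remaining cases $1\le k\le a<2\lambda$ and $s\le x^{1/4}$. Then $q^a\le(\log x)^{2\log q}$, so $x/(q^as)\ge x^{1/2}$. By \eqref{eq:HR} and the convergence of $\sum1/s$, the number of $n$ with given $a$ and $k$ is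
\[
\ll\sum_s\frac{x}{q^as\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}\ll\frac{x}{\log x}P_kq^{-\sigma}.
\]
By Lemma~\ref{lem:poisson}(i), the $k\notin W$ contribute $\ll\frac x{\log x}e^B\lambda e^{-c\lambda^{1/3}}$ for some $c>0$. The $k\in W$ with $\sigma>\sigma_0$ contribute
\[
\ll\frac x{\log x}q^{-\sigma_0}\sum_kP_k\le\frac{x}{\log x}\lambda^{-2q\log q}e^B ,
\]
and $2q\log q\ge2q\log2>q-1$.

\subsection{The main range}

There remain the $n$ with $k\in W$, $v\le\sigma\le\sigma_0$ and $s\le x^{1/4}$. Then $a=k+\sigma\in[\lambda/(2q),2\lambda]$. Now the second condition in \eqref{eq:nec} is used. Given $a$ and $s$, write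
\[
D_a'=D^{(1)}D^{(2)},\qquad (D^{(1)},s)=1,\qquad \text{every prime of }D^{(2)}\text{ divides }s .
\]
Since $D_a'\mid st$ and $(s,t)=1$, we get $D^{(1)}\mid t$ and $D^{(2)}\mid s$. In particular $D^{(1)}$ is squarefree, and $m=sD^{(1)}t'$ with $t'$ squarefree and $\omega(t')=k-j$, where $j=\omega(D^{(1)})\ll\log\lambda$. As $k-j\ge1$ and $x/(q^asD^{(1)})\ge x^{1/2}$, \eqref{eq:HR} bounds the number of $n$ with given $a,k,s$ by
\[
\ll\frac{x}{q^asD^{(1)}\log x}\cdot\frac{\lambda^{k-j-1}}{(k-j-1)!}\le\frac{x}{q^asD^{(1)}\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}\Bigl(\frac k\lambda\Bigr)^j\ll\frac{x}{q^asD^{(1)}\log x}\cdot\frac{\lambda^{k-1}}{(k-1)!}\,q^{-j},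
\]
because $k/\lambda\le\frac1q(1+q\lambda^{-1/3})$ and $(1+q\lambda^{-1/3})^j\ll1$. Here the factor $q^{-j}$ of the heuristic appears.

Let $\sum_s^*$ denote the sum over the squarefull $s$ with $q\nmid s$, $D^{(1)}$ squarefree and $D^{(2)}\mid s$, where $D^{(1)}$ and $D^{(2)}$ depend on $a$ and $s$ as above, and put
\[
V(a)=\sum_s{}^{\!*}\ \frac{q^{-\omega(D^{(1)})}D^{(2)}}{s}.
\]
Since $\frac1{D^{(1)}}=\frac{D^{(2)}q^v}{D_a}$ and $D_a\gg\lambda^{q-1}$, writing $\sigma=v+\tau$ we see that the main range contributes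
\begin{equation}\label{eq:main}
\ll\frac x{\log x}\lambda^{-(q-1)}\sum_{0\le\tau\le\sigma_0}q^{-\tau}\sum_{0\le v\le\sigma_0}\ \sum_{\substack{k\in W\\ v_q(D_{k+v+\tau})=v}}P_k\,V(k+v+\tau).
\end{equation}
The power $q^v$, gained because only $D_a'$ and not $D_a$ need divide $m$, has cancelled against the extra factor $q^{-v}$ forced by $a\ge k+v$. The sum over $v$ will converge because $q^v\mid D_a$ is rare.

\subsection{The average of $V(a)$}

On average $V(a)$ behaves like $q^{-\omega(D_a')}$, so its mean should have order $(\log\lambda)^{-\kappa}$. The next lemma makes this precise as an upper bound, with the condition $q^v\mid D_a$ included. Its second term comes from the bad $a$ and from sieve errors.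

\begin{lemma}\label{lem:V}
Let $I\subset[\lambda/(2q),2\lambda]$ be an interval with $|I|\le2H$, and let $v\ge0$ be an integer. Then
\[
\sum_{\substack{a\in I\\ q^v\mid D_a}}V(a)\ll Hq^{-v}(\log\lambda)^{-\kappa}+H(\log\lambda)^{-q-1}.
\]
\end{lemma}

\begin{proof}
\emph{Pointwise bounds.} The sum $V(a)$ is an Euler product over $p\ne q$. Consider the exponent $f$ of $p$ in $s$, which is $0$ or at least $2$.
\begin{itemize}
\item If $p\nmid qD_a'$, the factor is $1+\sum_{f\ge2}p^{-f}=1+\frac1{p(p-1)}$.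
\item If $p\|D_a'$, then $f=0$ puts $p$ into $D^{(1)}$ and gives $\frac1q$, while $f\ge2$ puts $p$ into $D^{(2)}$ and gives $p^{1-f}$. The factor is $\frac1q+\frac1{p-1}$.
\item If $p^e\|D_a'$ with $e\ge2$, then $f=0$ is impossible because $D^{(1)}$ is squarefree, and $f\ge e$ because $D^{(2)}\mid s$. The factor is $\sum_{f\ge e}p^{e-f}=\frac p{p-1}$.
\end{itemize}
The factors of the first kind have a bounded product. Those of the second and third kind are at most $\frac p{p-1}$. Since all primes dividing $D_a'$ are at most $\lambda^q$, Mertens' theorem gives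
\begin{equation}\label{eq:Vtriv}
V(a)\ll\prod_{p\mid D_a'}\frac p{p-1}\ll\log\lambda .
\end{equation}
For a finer bound let $T=T(a)=\prod_{p^2\mid D_a'}p$. Since $\frac1q+\frac1{p-1}\le\frac1q(1+\frac{2q}p)$ and $\frac p{p-1}\le2=\frac1q\cdot2q$,
\begin{equation}\label{eq:Vfine}
V(a)\ll q^{-\omega(D_a')}(2q)^{\omega(T)}\prod_{\substack{p\mid D_a'\\ p\nmid T}}\Bigl(1+\frac{2q}p\Bigr)=q^{-\omega(D_a')}(2q)^{\omega(T)}\sum_g\frac{(2q)^{\omega(g)}}g,
\end{equation}
where $g$ runs over the squarefree divisors of $D_a'$ coprime to $T$. We now show that the sum over $g$ and the factor $(2q)^{\omega(T)}$ cost only a constant on average.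

\emph{Bad $a$.} By \eqref{eq:Vtriv} and Lemma~\ref{lem:bad} these contribute $\ll H(\log\lambda)^{-q-1}$.

\emph{Non-bad $a$.} If $p\mid T$, then $p^2\mid a+i$ for some $i$ by Lemma~\ref{lem:binom}. Assign each $p\mid T$ to such an $i$ and let $T_i$ be the product of the primes assigned to $i$. Then $T=\prod_iT_i$ and $T_i^2\mid a+i$, so $T_i<\lambda^\delta$ as $a$ is not bad. Thus $T\le\lambda^{(q-1)\delta}$. Also $g\le D_a'\le\lambda^q$. If moreover $q^v\mid D_a$, then $gT^2q^v\mid D_a$, because $gT^2\mid D_a'$. By \eqref{eq:Vfine}, the non-bad $a$ contribute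
\[
\ll\sum_{T\le\lambda^{(q-1)\delta}}(2q)^{\omega(T)}\sum_{g\le\lambda^q}\frac{(2q)^{\omega(g)}}g\sum_{\substack{a\in I\\ gT^2q^v\mid D_a}}q^{-\omega(D_a')},
\]
with $T,g$ squarefree and $q,T,g$ pairwise coprime. In the inner sum, $a$ lies in at most $(q-1)^{\omega(gT)+1}$ classes modulo $gT^2q^v$, by Lemma~\ref{lem:binom}. Let $\mathcal S$ be the set of primes $q<p<z$ with $p\nmid gT$. These are coprime to the modulus. If $p\in\mathcal S$ and $p\mid Q(a)$, then $p\mid D_a'$, so $q^{-\omega(D_a')}\le q^{-\omega_{\mathcal S}(Q(a))}$. By \eqref{eq:mertens} and the remark after it, $\Pi(\mathcal S)\ll(\log\lambda)^{-\kappa}q^{\omega(gT)}$. Lemma~\ref{lem:sieve} now bounds the inner sum by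
\[
\ll(q-1)^{\omega(gT)}\Bigl(\frac{H}{gT^2q^v}(\log\lambda)^{-\kappa}q^{\omega(gT)}+y^2\Bigr).
\]
With $A=2q^2(q-1)$, the first term contributes in total
\[
\ll Hq^{-v}(\log\lambda)^{-\kappa}\sum_T\frac{A^{\omega(T)}}{T^2}\sum_g\frac{A^{\omega(g)}}{g^2}\ll Hq^{-v}(\log\lambda)^{-\kappa},
\]
the sums over squarefree $T$ and $g$ being bounded by $\prod_p(1+A/p^2)$. With $A'=2q(q-1)$, the second term contributes
\[
\ll y^2\sum_{T\le\lambda^{(q-1)\delta}}A'^{\,\omega(T)}\prod_{p\le\lambda^q}\Bigl(1+\frac{A'}p\Bigr)\ll\lambda^{2S_0\delta+2(q-1)\delta}(\log\lambda)^{A'}\le\lambda^{1/50}(\log\lambda)^{A'},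
\]
since $2(S_0+q)\delta=\frac1{50}$. This is $\ll H(\log\lambda)^{-q-1}$.
\end{proof}

\subsection{Conclusion of the upper bound}

In \eqref{eq:main} fix $\tau$ and $v$ and split $W$ into blocks $iH\le k-1-B<(i+1)H$ with $i\in\mathbb Z$. On the $i$th block $|k-1-B|\ge\max(|i|-1,0)H$, so Lemma~\ref{lem:poisson}(ii) gives $P_k\ll e^B\lambda^{-1/2}e^{-\max(|i|-1,0)^2/4}$. For $k$ in the part of a block inside $W$, $a=k+v+\tau$ runs over the integers of an interval of length at most $H$ in $[\lambda/(2q),2\lambda]$. Applying Lemma~\ref{lem:V} to each block and summing over $i$, we bound the inner sum in \eqref{eq:main} by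
\[
\ll e^B\lambda^{-1/2}\bigl(Hq^{-v}(\log\lambda)^{-\kappa}+H(\log\lambda)^{-q-1}\bigr)=e^B\bigl(q^{-v}(\log\lambda)^{-\kappa}+(\log\lambda)^{-q-1}\bigr).
\]
There are $\ll\log\lambda$ values of $v$, and the weights $q^{-\tau}$ are summable, so the sum over $v$ and $\tau$ is $\ll e^B\bigl((\log\lambda)^{-\kappa}+(\log\lambda)^{-q}\bigr)\ll e^B(\log\lambda)^{-\kappa}$, because $\kappa<q$. As $e^B=(\log x)^{1/q}$,
\[
N_q(x)\ll x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^{-\kappa}.
\]

\section{The lower bound}\label{sec:lower}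

\subsection{Integers with a prescribed number of prime factors}

We need a lower bound of the strength of \eqref{eq:HR}, with a coprimality condition. The idea is to build $t$ from one large prime and $K-1$ smaller primes taken from a set $\mathcal P$. The condition $\sum_{p\mid E}1/p\ll1$ keeps the sum $S=\sum_{p\in\mathcal P}1/p$ within $O(1)$ of $\lambda$, so that $S^{K-1}\gg\lambda^{K-1}$.

\begin{lemma}\label{lem:count}
Uniformly for $x^{1/2}\le Y\le x$, integers $1\le E\le\log x$ with $\sum_{p\mid E}1/p\le2$, and integers $K$ with $\lambda/(3q)\le K\le2\lambda/3$,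
\[
\#\{t\le Y:\ t\text{ squarefree},\ (t,E)=1,\ \omega(t)=K\}\gg\frac Y{\log Y}\cdot\frac{\lambda^{K-1}}{(K-1)!}.
\]
\end{lemma}

\begin{proof}
Let $J=K-1$, let $0<\eta<\frac13$ be an absolute constant to be chosen, and let $\mathcal P=\{p\le Y^\eta:\ p\nmid E\}$. Consider the integers $t=t'p$, where $t'\le Y^{1/3}$ is a product of $J$ distinct primes of $\mathcal P$ and $p$ is a prime with $Y^{1/2}<p\le Y/t'$. Then $p$ is the largest prime factor of $t$, so $t$ determines $t'$ and $p$; and $p>x^{1/4}>E$ gives $p\nmid E$. Since $Y/t'\ge Y^{2/3}$, each $t'$ admits $\gg Y/(t'\log Y)$ primes $p$. It remains to show $\sum_{t'\le Y^{1/3}}1/t'\gg\lambda^J/J!$.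

Below, $t'$ runs over all products of $J$ distinct primes of $\mathcal P$, with the size restriction indicated. Let $S=\sum_{p\in\mathcal P}1/p$. By Mertens' theorem and the hypothesis on $E$, $S=\lambda+O_\eta(1)$, so $J\le2\lambda/3\le S$ for large $x$. Expand $S^J$ over ordered $J$-tuples of primes. Tuples with two equal entries contribute at most $\binom J2S^{J-2}\sum_pp^{-2}$. Since $\sum_pp^{-2}<1$ and $J\le S$,
\[
\sum_{t'}\frac1{t'}\ge\frac{S^J}{J!}\Bigl(1-\frac{J^2}{2S^2}\Bigr)\ge\frac{S^J}{2\,J!}.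
\]
To remove the $t'>Y^{1/3}$, let $\beta=1/(\eta\log Y)$. For $p\le Y^\eta$ we have $\beta\log p\le1$, so $p^\beta\le1+(e-1)\beta\log p$ by convexity. With $\sum_{p\le u}\frac{\log p}p\le\log u+O(1)$ this gives
\[
\sum_{p\in\mathcal P}p^{-1+\beta}\le S+(e-1)\beta\bigl(\eta\log Y+O(1)\bigr)\le S+C_2,
\]
where $C_2$ is absolute, for $x$ large in terms of $\eta$. As $J\le S$,
\[
\sum_{t'>Y^{1/3}}\frac1{t'}\le Y^{-\beta/3}\sum_{t'}t'^{-1+\beta}\le e^{-1/(3\eta)}\frac{(S+C_2)^J}{J!}\le e^{C_2-1/(3\eta)}\frac{S^J}{J!}.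
\]
Choose $\eta$ with $e^{C_2-1/(3\eta)}\le\frac14$. Then $\sum_{t'\le Y^{1/3}}1/t'\ge\frac{S^J}{4\,J!}\gg\frac{\lambda^J}{J!}$, because $S^J=\lambda^J(1+O(1/\lambda))^J\gg\lambda^J$.
\end{proof}

\subsection{The exponents $a$}

The construction wants $D_a$ squarefree, coprime to $q$, and with $\sum_{p\mid D_a}1/p$ bounded. A congruence on $a$ removes all primes up to a constant $w$ from $D_a$. What larger primes can spoil is controlled by the tail $\sum_{p>w}p^{-2}$, which is small if $w$ is large. Let $w\ge q$ be a constant, chosen below in terms of $q$, and put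
\[
M=(q-1)!\prod_{p\le w}p,\qquad J_0=[B,B+H].
\]
If $M\mid a$, then $D_a=\prod_{i=1}^{q-1}(1+a/i)$, and each $a/i$ is an integer divisible by $\prod_{p\le w}p$. So $D_a$ is coprime to all primes $p\le w$, in particular to $q$. Let
\[
\mathcal A=\Bigl\{a\in J_0:\ M\mid a,\ D_a\text{ squarefree},\ \sum_{p\mid D_a}\frac1p\le1\Bigr\}.
\]

\begin{lemma}\label{lem:A}
For a suitable constant $w=w(q)$, $\ \sum_{a\in\mathcal A}q^{-\omega(D_a)}\gg H(\log\lambda)^{-\kappa}$.
\end{lemma}

\begin{proof}
Let $\mathcal S=\{p:w<p<z\}$ and $\Pi=\Pi(\mathcal S)\asymp_w(\log\lambda)^{-\kappa}$. If $a\in J_0$ and $M\mid a$, the prime factors of $D_a$ below $z$ lie in $\mathcal S$, and at most $q/\delta$ others exist by \eqref{eq:bigprimes}. So $q^{-\omega(D_a)}\ge q^{-q/\delta}q^{-\omega_{\mathcal S}(Q(a))}$, and it suffices to bound $\sum_{a\in\mathcal A}q^{-\omega_{\mathcal S}(Q(a))}$ from below. By Lemma~\ref{lem:sieve} with $g'=M$,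
\[
\sum_{a\in J_0,\ M\mid a}q^{-\omega_{\mathcal S}(Q(a))}\ge\frac H{2M}\Pi-O(y^2).
\]
We subtract the contribution of the multiples $a\in J_0$ of $M$ that are not in $\mathcal A$. Put $C_q=3q(q-1)$; this does not depend on $w$. For $p\in\mathcal S$ we use $\omega_{\mathcal S}\ge\omega_{\mathcal S\setminus\{p\}}$ and $\Pi(\mathcal S\setminus\{p\})\le q\,\Pi$.

(a) \emph{$D_a$ is not squarefree.} Then $p^2\mid D_a$ for some $p>w$, so $p^2\mid a+i$ for some $i$ by Lemma~\ref{lem:binom}. For a given $p<z$, apply Lemma~\ref{lem:sieve} with $\mathcal S\setminus\{p\}$ and modulus $Mp^2$ to the at most $q-1$ possible classes. The contribution is at most $(q-1)\cdot\frac32\cdot\frac{H}{Mp^2}\,q\,\Pi+O(y^2)$. If $p\ge z=\lambda^\delta$, then $a$ is bad, and Lemma~\ref{lem:bad} applies. The total is at most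
\[
C_q\frac HM\Pi\sum_{p>w}p^{-2}+O\bigl(zy^2+H(\log\lambda)^{-q-2}\bigr).
\]

(b) \emph{$\sum_{p\mid D_a}1/p>1$.} By \eqref{eq:bigprimes} the primes $p\ge z$ contribute at most $q/(\delta z)<\frac12$ to this sum. So $\sum_{p\in\mathcal S,\,p\mid Q(a)}1/p>\frac12$, and these $a$ contribute at most
\[
2\sum_{w<p<z}\frac1p\sum_{\substack{a\in J_0,\ M\mid a\\ p\mid Q(a)}}q^{-\omega_{\mathcal S}(Q(a))}\le2\sum_{w<p<z}\frac1p\Bigl((q-1)\cdot\frac32\cdot\frac{H}{Mp}\,q\,\Pi+O(y^2)\Bigr)\le C_q\frac HM\Pi\sum_{p>w}p^{-2}+O(zy^2),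
\]
by Lemma~\ref{lem:sieve} with $\mathcal S\setminus\{p\}$ and modulus $Mp$, applied to each of the $q-1$ classes.

Choose $w$ with $2C_q\sum_{p>w}p^{-2}\le\frac14$. Then at least $\frac H{4M}\Pi-O(zy^2+H(\log\lambda)^{-q-2})$ remains. Since $zy^2=\lambda^{(1+2S_0)\delta}\le\lambda^{0.1}$ and $\kappa<q+2$, this is $\gg H(\log\lambda)^{-\kappa}$.
\end{proof}

\subsection{The construction}

For $a\in\mathcal A$ let $j=\omega(D_a)\ll\log\lambda$, and consider the integers
\[
n=q^aD_at\le x,\qquad t\text{ squarefree},\quad(t,qD_a)=1,\quad\omega(t)=a-j .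
\]
Since $D_a$ is squarefree and coprime to $q$,
\[
d_q(n)=d_q(q^a)\,d_q(D_a)\,d_q(t)=D_a\cdot q^j\cdot q^{a-j}=q^aD_a ,
\]
which divides $n$. Different pairs $(a,t)$ give different $n$, because $a=v_q(n)$ and $t=n/(q^aD_a)$.

Apply Lemma~\ref{lem:count} with $Y=x/(q^aD_a)\ge x^{1/2}$, $E=qD_a\le\log x$ and $K=a-j$. The hypotheses hold: $\sum_{p\mid E}1/p\le\frac1q+1\le2$, and $\lambda/(3q)\le K\le2\lambda/3$ because $\frac\lambda q\le a\le\frac\lambda q+\sqrt\lambda$, $q\ge2$ and $j\ll\log\lambda$. So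
\[
N_q(x)\gg\sum_{a\in\mathcal A}\frac x{q^aD_a\log x}\cdot\frac{\lambda^{a-j-1}}{(a-j-1)!}.
\]
As $a\ge\lambda/q$ and $j\ll\log\lambda$,
\[
\frac{\lambda^{a-j-1}}{(a-j-1)!}\ge\frac{\lambda^{a-1}}{(a-1)!}\Bigl(\frac{a-j}\lambda\Bigr)^j\ge\frac{\lambda^{a-1}}{(a-1)!}\,q^{-j}\Bigl(1-\frac{qj}\lambda\Bigr)^j\gg\frac{\lambda^{a-1}}{(a-1)!}\,q^{-j}.
\]
Using $D_a\ll\lambda^{q-1}$, Lemma~\ref{lem:poisson}(iii) with $n=a-1\in[B-1,B+H]$, and Lemma~\ref{lem:A}, we obtain
\[
N_q(x)\gg\frac x{\log x}\lambda^{-(q-1)}\sum_{a\in\mathcal A}P_a\,q^{-\omega(D_a)}\gg\frac x{\log x}\lambda^{-(q-1)}\cdot\frac{e^B}{\sqrt\lambda}\cdot H(\log\lambda)^{-\kappa}.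
\]
Since $H=\sqrt\lambda$ and $e^B=(\log x)^{1/q}$, the right side equals $x(\log x)^{-1+1/q}\lambda^{-(q-1)}(\log\lambda)^{-\kappa}$. Together with Section~\ref{sec:upper} this proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{HR}
Hardy and Ramanujan, 1917.

\bibitem{HowOften}
\emph{How Often Is The Number Of Divisors Of $n$ A Divisor Of $n$?},
\texttt{https://core.ac.uk/download/pdf/82702091.pdf}.

\bibitem{IK}
Iwaniec and Kowalski, \emph{Analytic Number Theory}.

\end{thebibliography}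

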